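# Subcompact spaces with a countable network and their $G_\delta$-subsets

All spaces are Tychonoff, and $\omega=\{0,1,2,\dots\}$. The empty space satisfies every statement trivially, and we ignore it.

## 1. Binary sequences with infinitely many ones

Let $2^\omega$ be the space of infinite binary sequences. For a finite binary sequence $u$ let $[u]$ be the set of $x\in 2^\omega$ that begin with $u$. The sets $[u]$ are clopen and form a base. Let
$$Y=\{x\in 2^\omega : x \text{ has infinitely many ones}\}=\bigcap_{n}O_n,\qquad O_n=\{x: x\text{ has at least }n+1\text{ ones}\}.$$
Each $O_n$ is open and dense, and $Y$ is a dense $G_\delta$.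

The cylinders $[u]$ have a completeness property in $2^\omega$: if $\mathcal F$ is a family of cylinders in which any two members contain a third, then $\bigcap\mathcal F\ne\emptyset$, by compactness. Now pass to the traces $[u]\cap Y$. The family
$$[0^n]\cap Y\qquad(n\in\omega)$$
is decreasing, consists of nonempty clopen subsets of $Y$, and has empty intersection. The only candidate for a common point is the zero sequence, and it is not in $Y$.

The damage can be repaired by using fewer sets. Keep $Y$ itself and the sets $[u]\cap Y$ for which $u$ ends in $1$. This is still a base of $Y$: given $x\in Y$ and $n$, go along $x$ beyond position $n$ to the next one. Let $\mathcal F$ be a family of such sets in which any two members contain a third. Any two members meet, and two cylinders that meet are comparable, so $\mathcal F$ is a chain. If $\mathcal F$ is finite, its smallest member is nonempty and is the intersection. If $\mathcal F$ is infinite, the corresponding sequences $u$ are longer and longer initial segments of one $x\in2^\omega$. Infinitely many of these initial segments end in $1$, so $x\in Y$, and $x\in\bigcap\mathcal F$.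

So the $G_\delta$-set $Y$ has a base with the completeness property, but it is not the trace of the base we started with. In the new base, going down strictly forces one to enter the sets $O_n$ one after the other. The question of this lecture is whether such a repair is always possible, in a class of spaces where no metric is available.

## 2. Subcompactness and networks

**Definition (regular filter base).** A family $\mathcal F$ of nonempty subsets of $X$ is a *filter base* if for any $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $W\subset U\cap V$. It is *regular* if for every $U\in\mathcal F$ there is $V\in\mathcal F$ with $\overline V\subset U$.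

For a regular filter base, $\bigcap\mathcal F=\bigcap\{\overline U:U\in\mathcal F\}$. In $\mathbb R$ the intervals $(-1/n,1/n)$ form a regular filter base. The intervals $(0,1/n)$ form a filter base that is not regular, since the closure of each contains $0$.

**Definition (subcompact, in the sense of de Groot).** A space $X$ is *subcompact* if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\ne\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$.

In a compact space every base works, since the closures of the members of $\mathcal F$ have the finite intersection property. In $\mathbb R$ the base of bounded open intervals works for the same reason. The base of all nonempty open sets does not, because of the sets $(n,\infty)$. So the choice of the base matters. Section 1 shows that $Y$ is subcompact; there all sets were clopen, so regularity was automatic.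

We recall that a metrizable space is subcompact if and only if it is Čech-complete, which for metrizable spaces means completely metrizable. We shall use this only for Polish (separable, completely metrizable) spaces and in one direction; that case is proved in Lemma 2. For metrizable $X$ the repair is therefore always possible, because a $G_\delta$-subset of a completely metrizable space is completely metrizable.

**Definition (network, cosmic).** A family $\mathcal N$ of subsets of $X$ is a *network* if for every $x\in X$ and every open $U\ni x$ there is $N\in\mathcal N$ with $x\in N\subset U$. The members need not be open. A space with a countable network is called *cosmic*.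

**Example (the fan).** Let $S=\{p\}\cup(\omega\times\omega)$. Points of $\omega\times\omega$ are isolated, and the basic neighborhoods of $p$ are $U_f=\{p\}\cup\{(n,k):k\ge f(n)\}$, $f\in\omega^\omega$. All these sets are clopen and $S$ is Hausdorff, so $S$ is Tychonoff. It is countable, so the singletons form a countable network. It is not first countable at $p$: given $f_0,f_1,\dots$, put $f(n)=f_n(n)+1$; then $(n,f_n(n))\in U_{f_n}\setminus U_f$, so no $U_{f_n}$ is contained in $U_f$. Hence $S$ is cosmic and not metrizable.

The fan is subcompact. Take as base the singletons of isolated points and all open neighborhoods of $p$, and let $\mathcal F$ be a filter base of such sets. If $\{q\}\in\mathcal F$ with $q$ isolated, then every $U\in\mathcal F$ satisfies $U\cap\{q\}\supset W\neq\emptyset$ for some $W\in\mathcal F$, so $q\in\bigcap\mathcal F$. Otherwise $p\in\bigcap\mathcal F$. Every subset of $S$ is a $G_\delta$, its complement being a countable union of closed points. The same argument shows that every subset containing $p$ is subcompact, and the subsets not containing $p$ are discrete, with the singletons as a suitable base.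

**Problem.** Let $X$ be a subcompact space with a countable network. Must every dense $G_\delta$-subset of $X$ be subcompact?

The answer is yes, and density plays no role. To state the full result we need a game.

**Definition (strong Choquet game).** Player I plays $(x_n,U_n)$ with $U_n$ open, $x_n\in U_n$, and $U_n\subset V_{n-1}$ if $n\ge1$. Player II answers with an open $V_n$ such that $x_n\in V_n\subset U_n$. Player II wins if and only if $\bigcap_nV_n\ne\emptyset$. The space is *SC* if II has a winning strategy.

For example, $2^\omega$ is SC: let II answer with a clopen set, and use compactness.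

**Theorem A.** A cosmic space is subcompact if and only if it is SC.

**Theorem B.** If $X$ is subcompact and cosmic, then every $G_\delta$-subset of $X$ is subcompact.

**Theorem C.** If $M$ is a cosmic space and $Y\subset M$ is a subcompact subspace, then $Y$ is a $G_\delta$ in $M$. Consequently, for $X$ subcompact and cosmic, a subspace $Y\subset X$ is subcompact if and only if $Y$ is a $G_\delta$ in $X$.

## 3. Traces fail, strategies survive, and answers are not yet a base

Let $X$ be subcompact with witnessing base $\mathcal B$ and let $Y=\bigcap_nO_n$. The first attempt is to take the traces $B\cap Y$, $B\in\mathcal B$. Section 1 shows where this stops: the common points of a family of traces may all lie in $X\setminus Y$, as with $[0^n]\cap Y$, because nothing forces the family to enter $O_1,O_2,\dots$.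

The game does force this, because its moves are numbered: at move $n$, player II can retreat into $O_n$.

**Lemma 1.**
(a) Subcompact spaces are SC.
(b) A $G_\delta$-subspace of an SC space is SC.
(c) SC spaces are Baire.

*Proof.* (a) Let $\mathcal B$ witness subcompactness. II answers $(x,U)$ by some $B\in\mathcal B$ with $x\in B\subset\overline B\subset U$. In a play, $\overline{V_{n+1}}\subset U_{n+1}\subset V_n$. So $\{V_n:n\in\omega\}\subset\mathcal B$ is a regular filter base, and its intersection is nonempty.

(b) Let $Y=\bigcap_nO_n$ with $O_n$ open in $X$. While playing in $Y$, II keeps an auxiliary play in $X$ with II's moves $V_n'$, such that $V_n=V_n'\cap Y$. When I plays $(y_n,A_n)$ in $Y$, II chooses an open $A_n'\subset X$ with $A_n'\cap Y=A_n$, $A_n'\subset O_n$, and $A_n'\subset V_{n-1}'$ if $n\ge1$. To find it, take any open set of $X$ with trace $A_n$ and intersect it with $O_n\cap V'_{n-1}$. The trace does not change, since $A_n\subset Y\subset O_n$ and $A_n\subset V_{n-1}\subset V_{n-1}'$. Let $V_n'$ be the answer of the winning strategy in $X$ to $(y_n,A_n')$, and let II play $V_n=V_n'\cap Y$; this is legal, as $y_n\in V_n\subset A_n'\cap Y=A_n$. Then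 $\emptyset\ne\bigcap_nV_n'\subset\bigcap_nO_n=Y$, so $\bigcap_nV_n=\bigcap_nV_n'\ne\emptyset$.

(c) Let $D_n$ be open and dense and $O\ne\emptyset$ open. Let I play $U_0=O\cap D_0$ and $U_{n+1}=V_n\cap D_{n+1}$, with any $x_n\in U_n$, against a winning strategy of II. All these sets are nonempty, because each $D_n$ is dense and each $V_n$ is open and nonempty. Then $\emptyset\neq\bigcap_nV_n\subset O\cap\bigcap_nD_n$. $\square$

For instance, the set $2^\omega\setminus Y$ of eventually zero sequences is countable without isolated points, hence not Baire, hence not subcompact.

By Lemma 1, Theorem B follows once we show that cosmic SC spaces are subcompact. A natural attempt is to take all answers of a winning strategy as the base. It fails, and the space $Y$ of Section 1 shows why. Let II answer the $n$-th move $(x,U)$ by $[x|k]\cap Y$, where $k$ is least such that $[x|k]\cap Y\subset U$ and $x|k$ has at least $n$ ones. This strategy wins: II's sets are $[u_n]\cap Y$ with $u_0\subseteq u_1\subseteq\cdots$ and $u_n$ having at least $n$ ones, so the union of the $u_n$ is a point of $Y$ in all of them. But if I opens with $U_0=[0^k]\cap Y$ and any $x_0\in U_0$, then II answers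 $[0^k]\cap Y$: for $j<k$ the set $[0^j]\cap Y$ contains points beginning with $0^j1$, so it is not contained in $U_0$. Hence the bad family $[0^k]\cap Y$ consists of answers of a winning strategy. They are answers in *different* plays, and the strategy promises something only about the answers in one play.

So the task is to select countably many plays, organized as a tree, and a base whose members each remember a node of the tree, in such a way that a decreasing sequence of members is forced to follow one branch. The countable network makes this possible. We first collect what it gives.

**Facts about a cosmic space $X$.**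

**(P1)** Every subspace of $X$ is cosmic (restrict the network), and a cosmic space is Lindelöf: given an open cover, choose for each network member contained in some element of the cover one such element; the chosen elements cover. So every subspace of $X$ is Lindelöf.

**(P2)** $X$ has a countable network $\{N_n:n\in\omega\}$ of closed sets. Indeed, given $x\in U$, take an open $V$ with $x\in V\subset\overline V\subset U$ and a network member $N$ with $x\in N\subset V$; then $x\in\overline N\subset U$. So the closures form a network.

**(P3)** Every open $O$ is the union of the $N_n\subset O$, so it is an $F_\sigma$, and closed sets are $G_\delta$. Call a set *locally closed* if it is the intersection of an open and a closed set. Locally closed sets are both $F_\sigma$ and $G_\delta$. Finite intersections of locally closed sets are locally closed, and a locally closed subset of a locally closed subspace is locally closed in $X$. For example, $[0,1)$ is locally closed in $\mathbb R$.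

## 4. Polish pieces and the oscillation of a metric

The base for $X$ will be glued from bases of Polish pieces. First we see that one Polish piece is subcompact.

**Lemma 2.** Every Polish space is subcompact.

*Proof.* Let $\rho$ be a complete metric on the Polish space $Z$.

**Step 1: star-finite refinements.** The purpose is to show that every open cover of $Z$ has an open refinement, covering $Z$, in which each member meets only finitely many members. Pass to a countable subcover $\{U_n\}$ and let $f_n:Z\to[0,1]$ be continuous with $U_n=\{f_n>0\}$. The function $f=\sum_n2^{-n}f_n$ is continuous and positive. Put $V_k=\{f>1/k\}$ for $k\ge1$ and $V_0=V_{-1}=\emptyset$; then $\overline{V_k}\subset V_{k+1}$ for all $k$, and the $V_k$ cover $Z$. For $k\ge1$ choose $n_k$ with $\sum_{n>n_k}2^{-n}<1/k$; then each $x\in V_k$ lies in some $U_n$ with $n\le n_k$. Let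
$$W_{k,n}=U_n\cap V_{k+1}\setminus\overline{V_{k-1}}\qquad(k\ge0,\ n\le n_{k+1}).$$
These sets are open and refine $\{U_n\}$. They cover: for $x\in Z$ let $k\geq 0$ be least with $x\in V_{k+1}$; then $x\notin V_k\supset\overline{V_{k-1}}$, and $x\in U_n$ for some $n\le n_{k+1}$. If $j\ge k+2$, then $W_{k,n}\subset V_{k+1}\subset V_{j-1}$ is disjoint from every $W_{j,i}$. So each $W_{k,n}$ meets only sets $W_{j,i}$ with $|j-k|\le1$, and these are finitely many. Discard the empty sets.

**Step 2: the base.** The purpose is to make sets of high level small, and to let each meet only finitely many sets of any lower or equal level. By Step 1 choose star-finite open covers $\mathcal U_0,\mathcal U_1,\dots$ by nonempty sets, with $\mathcal U_{n+1}$ refining $\mathcal U_n$ and the members of $\mathcal U_n$ of diameter at most $2^{-n}$. Let $\mathcal B=\bigcup_n\mathcal U_n$. This is a base.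

**Step 3: regular filter bases.** The purpose is to verify the definition. Let $\mathcal F\subset\mathcal B$ be a regular filter base. Suppose first that $\mathcal F$ meets infinitely many $\mathcal U_n$. Then there are $F_n\in\mathcal F$ with $\operatorname{diam}F_n\le2^{-n}$. Choose $z_n\in F_0\cap\dots\cap F_n$; this set is nonempty because $\mathcal F$ is a filter base. The sequence is Cauchy; let $z$ be its limit. For $F\in\mathcal F$ choose $z_n'\in F\cap F_0\cap\dots\cap F_n$. Since $\rho(z_n,z_n')\le2^{-n}$, also $z_n'\to z$, so $z\in\overline F$. Thus $z\in\bigcap\{\overline F:F\in\mathcal F\}=\bigcap\mathcal F$.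

Otherwise there is a greatest $m$ such that $\mathcal F$ contains some $F_0\in\mathcal U_m$, and every $F\in\mathcal F$ lies in some $\mathcal U_j$ with $j\le m$. Each $F\in\mathcal F$ meets $F_0$. For each $j\le m$ the set $F_0$ is contained in a member of $\mathcal U_j$, which meets only finitely many members of $\mathcal U_j$. So $\mathcal F$ is finite. A finite filter base has a member contained in all others, and it is nonempty. $\square$

Next, Polish pieces are found densely in every locally closed set. We use Choquet's theorem (Kechris, *Classical Descriptive Set Theory*, Theorem 8.18): a nonempty regular $T_1$ second countable SC space is Polish.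

**Lemma 3.** Let $X$ be cosmic and SC, and let $G\subset X$ be nonempty and locally closed. Then $G$ has a dense Polish subspace.

*Proof.* Let $\{N_k\}$ be a closed network of $X$. By (P3), $G$ is a $G_\delta$ in $X$, so it is SC and Baire by Lemma 1. Each set $N_k\cap G$ is closed in $G$, so its boundary $\mathrm{bd}_G(N_k\cap G)$ is closed and nowhere dense in $G$. Hence $Z=G\setminus\bigcup_k\mathrm{bd}_G(N_k\cap G)$ is a dense $G_\delta$ of $G$. Since $G$ is a $G_\delta$ in $X$, so is $Z$, and $Z$ is SC by Lemma 1(b).

$Z$ has a countable base. Let $x\in Z$ and let $U\ni x$ be open. Pick $k$ with $x\in N_k\subset U$. As $x$ is in $N_k\cap G$ and not in its boundary, $x\in\mathrm{int}_G(N_k\cap G)\subset U$. So the countably many open sets $Z\cap\mathrm{int}_G(N_k\cap G)$ form a base of $Z$. By Choquet's theorem $Z$ is Polish. $\square$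

In the fan with the network of singletons, $G=S$ gives $Z=\omega\times\omega$: the only nonempty boundary is that of $\{p\}$, which is $\{p\}$.

It remains to organize $G\setminus Z$. For $Z$ dense in $G$, $\rho$ a compatible metric on $Z$, and $x\in G$, put
$$\operatorname{osc}_\rho(x)=\inf\{\operatorname{diam}_\rho(O\cap Z):O\text{ a neighborhood of }x\text{ in }G\}.$$

**Lemma 4.** Let $Z$ be dense in $G$ and let $\rho\le1$ be a complete compatible metric on $Z$. The sets $E_l=\{x\in G:\operatorname{osc}_\rho(x)\ge2^{-l}\}$, $l\in\omega$, are closed in $G$ and increasing, and $\bigcup_lE_l=G\setminus Z$.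

*Proof.* If $O$ is an open neighborhood of $x$ with $\operatorname{diam}(O\cap Z)<2^{-l}$, then every point of $O$ has oscillation less than $2^{-l}$; so $G\setminus E_l$ is open. Monotonicity is clear. Points of $Z$ have oscillation $0$, since small balls of $Z$ are traces of open sets of $G$.

It remains to show that $\operatorname{osc}_\rho(x)=0$ implies $x\in Z$. Choose decreasing neighborhoods $O_n$ of $x$ with $\operatorname{diam}(O_n\cap Z)<1/(n+1)$. The sets $O_n\cap Z$ are nonempty by density, so by completeness the intersection of their closures in $Z$ is a single point $z\in Z$. Let $O$ be any neighborhood of $x$. The closures in $Z$ of the sets $O\cap O_n\cap Z$ are again nonempty, decreasing, with diameters tending to $0$, so they have a common point, which must be $z$. Hence $z\in\overline O$. If $z\ne x$, disjoint neighborhoods of $x$ and $z$ would give an $O$ with $z\notin\overline O$. So $x=z\in Z$. $\square$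

In the fan, with $\rho$ the metric on $\omega\times\omega$ taking only the values $0$ and $1$, every neighborhood of $p$ has trace of diameter $1$, so $E_0=E_1=\dots=\{p\}$.

## 5. A countable tree of plays

Let $T$ denote a tree of finite sequences, $|t|$ the length of $t$, $t^\frown a$ the extension of $t$ by $a$, and $s|n$ the initial segment of $s$ of length $n$. We write $r\subseteq t$ if $r$ is an initial segment of $t$.

At a node $t$ we shall have a locally closed set $G_t$. We remove from it a dense Polish piece $Z_t$ and cut the rest into countably many locally closed pieces, one for each child of $t$. A child carries a label $(l,e,m)$, and each coordinate will defeat one way in which a decreasing sequence of sets could fail to settle on a child. The number $l$ records oscillation: large $l$ means small diameter in $Z_t$. The bit $e$ records membership in $N_{|t|}$, so a point lying in the sets $G_{s|n}$ along a branch $s$ has them as arbitrarily small sets around it. The number $m$ is the position in an enumeration of a countable cover; a piece is cut off by the *first* set of the cover containing it, and a sequence of positions that never increases must stabilize.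

**Proposition 5.** Let $X$ be cosmic and SC with closed network $\{N_n:n\in\omega\}$. There are a countable tree $T$ of finite sequences of elements of $\omega\times\{0,1\}\times\omega$ (with $\emptyset\in T$, closed under initial segments) and, for $t\in T$, sets $\emptyset\ne G_t\subset V_t\subset X$ with $V_t$ open and $G_t$ locally closed, and a dense Polish $Z_t\subset G_t$ with a complete compatible metric $\rho_t\le1$, such that:

1. $G_\emptyset=V_\emptyset=X$; $V_{t^\frown a}\subset V_t$ and $G_{t^\frown a}\subset G_t$.
2. $G_t$ is the disjoint union of $Z_t$ and the sets $G_{t^\frown a}$, $t^\frown a\in T$.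
3. $\operatorname{diam}_{\rho_t}(V_{t^\frown(l,e,m)}\cap Z_t)\le2^{1-l}$.
4. $G_{t^\frown(l,1,m)}\subset N_{|t|}$ and $G_{t^\frown(l,0,m)}\cap N_{|t|}=\emptyset$.
5. If $m<m'$, then $G_{t^\frown(l,e,m')}\cap V_{t^\frown(l,e,m)}=\emptyset$.
6. For each infinite branch $s$ of $T$, $\bigcap_nG_{s|n}\ne\emptyset$.

*Proof.* Fix a winning strategy $\tau$ of II. Along with $t$ we define a partial play $p_t$ in which II follows $\tau$ and I has made $|t|$ moves. It extends $p_{t|k}$ for $k<|t|$, and for $t\ne\emptyset$ the last answer of II is $V_t$. Start with $G_\emptyset=V_\emptyset=X$ and $p_\emptyset$ empty. Let $t\in T$ with $n=|t|$ and let $G_t,V_t,p_t$ be given.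

**Step 1: split off the Polish piece.** This step provides $Z_t$ and slices the rest by oscillation. Choose a dense Polish $Z_t\subset G_t$ by Lemma 3 and a complete compatible metric $\rho_t\le1$ on it. By (P3) choose open sets $O_t^j$, $j\in\omega$, with $G_t=\bigcap_jO_t^j$. Let $E_{t,l}$ be the sets of Lemma 4 for $(G_t,Z_t,\rho_t)$, put $E_{t,-1}=\emptyset$ and $P_{t,l}=E_{t,l}\setminus E_{t,l-1}$. The sets $P_{t,l}$ are locally closed in $G_t$, hence in $X$, and they partition $G_t\setminus Z_t$. Put $N_n^1=N_n$ and $N_n^0=X\setminus N_n$.

**Step 2: choose moves of I.** This step prescribes moves that make item 3 true and that push II's answers towards the sets $G_r$, $r\subseteq t$. Fix $(l,e)$ with $P_{t,l}\cap N_n^e\ne\emptyset$. For each $x$ in this set choose an open $U_x$ with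
$$x\in U_x\subset V_t\cap\bigcap\{O_r^j:r\subseteq t,\ j\le n\},\qquad\operatorname{diam}_{\rho_t}(U_x\cap Z_t)\le2^{1-l}.\tag{1}$$
This is possible. First, $x\in G_t\subset V_t$, and $x\in G_t\subset G_r\subset O_r^j$; only finitely many open sets are intersected. If $l\ge1$, then $x\notin E_{t,l-1}$ means $\operatorname{osc}_{\rho_t}(x)<2^{1-l}$, so a small enough neighborhood has the required diameter. If $l=0$, the diameter condition is void since $\rho_t\le1$.

**Step 3: define the children.** This step turns a countable cover by answers into disjoint pieces. Since $U_x\subset V_t$, the pair $(x,U_x)$ is a legal continuation of $p_t$; let $\tau$ answer. The answers cover $P_{t,l}\cap N_n^e$, which is Lindelöf by (P1), so countably many of them do. Enumerate these, with repetitions if necessary, as $V_{t^\frown(l,e,m)}$, $m\in\omega$, and let $p_{t^\frown(l,e,m)}$ be the corresponding extensions of $p_t$. Put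
$$G_{t^\frown(l,e,m)}=\bigl(P_{t,l}\cap N_n^e\cap V_{t^\frown(l,e,m)}\bigr)\setminus\bigcup_{j<m}V_{t^\frown(l,e,j)},\tag{2}$$
and put $t^\frown(l,e,m)$ into $T$ if and only if this set is nonempty. It is locally closed.

**Step 4: items 1–5.** This step checks the local properties. Each node has countably many children, so $T$ is countable. Item 1 holds because answers lie inside $U_x\subset V_t$ and $P_{t,l}\subset G_t$; also $G_{t^\frown a}\subset V_{t^\frown a}$ by (2). For item 2, $G_t\setminus Z_t$ is partitioned by the sets $P_{t,l}\cap N_n^e$, and each of these is partitioned by (2) according to the first $m$ with $x\in V_{t^\frown(l,e,m)}$. Item 3 follows from (1), and items 4 and 5 from (2).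

**Step 5: item 6.** This step uses that $\tau$ wins, and that the sets $O_r^j$ were fed into I's moves. Let $s$ be an infinite branch. The plays $p_{s|n}$ combine to an infinite play in which II follows $\tau$, so there is $y\in\bigcap_nV_{s|n}$. Let $k,j\in\omega$ and $n\ge\max(k,j)$. The node $s|(n+1)$ is a child of $s|n$, which has length $n\ge j$ and initial segment $s|k$. By (1), $y\in V_{s|(n+1)}\subset O^j_{s|k}$. As $j$ was arbitrary, $y\in\bigcap_jO^j_{s|k}=G_{s|k}$, for every $k$. $\square$

**Lemma 6.** Let $s$ be an infinite branch and $x\in\bigcap_nG_{s|n}$. Then for every open $O\ni x$ there is $n$ with $G_{s|n}\subset O$. In particular $\bigcap_nG_{s|n}$ is a single point, denoted $x_s$.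

*Proof.* Pick $k$ with $x\in N_k\subset O$, and let $s(k)=(l,e,m)$. Since $x\in G_{s|(k+1)}\cap N_k$, item 4 excludes $e=0$. So $e=1$ and $G_{s|(k+1)}\subset N_k\subset O$. If $x'\ne x$ were another point of the intersection, $O=X\setminus\{x'\}$ would contain some $G_{s|n}\ni x'$, which is absurd. $\square$

**Example (the tree of the fan).** Take $X=S$ with the network of singletons, $Z_\emptyset=\omega\times\omega$, and the $\{0,1\}$-valued metric. Then $P_{\emptyset,0}=\{p\}$ and all other $P_{\emptyset,l}$ are empty. With $e=1$ if $p\in N_0$ and $e=0$ otherwise, the cover of $\{p\}$ consists of one answer, repeated. So only $m=0$ gives a nonempty set in (2), and $G_{(0,e,0)}=\{p\}$. Its Polish piece is $\{p\}$, and it has no children. The tree has two nodes and no infinite branch.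

## 6. A base read off the tree: proof of Theorem A

"Only if" is Lemma 1(a). Let $X$ be cosmic and SC, with the tree of Proposition 5. By Lemma 2 each $Z_t$ has a base $\mathcal B_t$ of nonempty open sets witnessing that $Z_t$ is subcompact.

**Step 1: definition of the base.** The purpose is to attach every basic set to a node. Let $\mathcal B$ be the family of all open $W\subset X$ for which some $t\in T$ satisfies

- (N) $G_t\subset W\subset V_t$, or
- (Z) $W\subset V_t$ and $W\cap Z_t\in\mathcal B_t$.

For each $W\in\mathcal B$ fix one such node $t(W)$ and one type, (N) or (Z), valid for it. As $Z_t\subset G_t$, and $G_t\neq\emptyset$, in both cases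
$$W\subset V_{t(W)}\qquad\text{and}\qquad W\cap G_{t(W)}\ne\emptyset.\tag{3}$$
In particular the members of $\mathcal B$ are nonempty. For the fan, with $\mathcal B_\emptyset$ the singletons, $\mathcal B$ consists of the singletons of isolated points, the open neighborhoods of $p$ inside $V_{(0,e,0)}$, and $S$ itself. This is essentially the base found by hand in Section 2.

**Step 2: $\mathcal B$ is a base.** Here Lemma 6 handles the points outside all Polish pieces. Let $x\in U$ with $U$ open. Start from $x\in G_\emptyset$ and descend: by item 2, if $x\in G_t$, then either $x\in Z_t$ or $x$ lies in exactly one $G_{t^\frown a}$. So either $x\in Z_t$ for some $t$, or $x\in\bigcap_nG_{s|n}$ for an infinite branch $s$.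

In the first case, $Z_t\subset V_t$, so there is an open $W'\subset X$ with $x\in W'\cap Z_t\in\mathcal B_t$ and $W'\cap Z_t\subset U\cap V_t$. Put $W=W'\cap U\cap V_t$. Then $W\cap Z_t=W'\cap Z_t$, so $W\in\mathcal B$ by (Z), and $x\in W\subset U$.

In the second case take $n$ with $G_{s|n}\subset U$ by Lemma 6. Then $W=U\cap V_{s|n}$ contains $G_{s|n}\ni x$, so $W\in\mathcal B$ by (N).

**Step 3: reduction to sequences.** The purpose is to replace filter bases by decreasing sequences. Let $\mathcal F\subset\mathcal B$ be a regular filter base; recall $\bigcap\mathcal F=\bigcap\{\overline U:U\in\mathcal F\}$. The set $X\setminus\bigcap\mathcal F=\bigcup\{X\setminus\overline U:U\in\mathcal F\}$ is Lindelöf by (P1), so there are $A_n\in\mathcal F$ with $\bigcap_n\overline{A_n}=\bigcap\mathcal F$. Choose any $W_0\in\mathcal F$. Given $W_n$, there is a member of $\mathcal F$ inside $W_n\cap A_n$, and by regularity there is $W_{n+1}\in\mathcal F$ with $\overline{W_{n+1}}\subset W_n\cap A_n$. Then $\bigcap\mathcal F\subset\bigcap_nW_n\subset\bigcap_n\overline{A_n}=\bigcap\mathcal F$. So it suffices to prove: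
$$\text{if }W_i\in\mathcal B\text{ and }\overline{W_{i+1}}\subset W_i\text{ for all }i\in\omega,\text{ then }\bigcap_iW_i\ne\emptyset.\tag{4}$$
For such a sequence, $\bigcap_i\overline{W_i}=\bigcap_iW_i=\bigcap_{i\in I}W_i$ for every infinite $I\subset\omega$. Put $t_i=t(W_i)$, and suppose for a contradiction that $\bigcap_iW_i=\emptyset$.

**Step 4: the nodes settle on a child.** The purpose is to force infinitely many $t_i$ through a common child, level after level.

**Claim.** If $t\in T$ and $I\subset\omega$ is infinite with $t\subseteq t_i$ for all $i\in I$, then there are $a$ and an infinite $I'\subset I$ with $t^\frown a\subseteq t_i$ for all $i\in I'$.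

*Only finitely many $t_i$, $i\in I$, equal $t$.* Suppose $t_i=t$ for infinitely many $i\in I$. If infinitely many of these $W_i$ have type (N), then $G_t$ is contained in infinitely many $W_i$, hence in all of them, and $\bigcap_iW_i\supset G_t\ne\emptyset$, a contradiction. Otherwise there is an infinite $J\subset I$ such that for $i\in J$ the set $W_i$ has type (Z) with node $t$. Then $\{W_i\cap Z_t:i\in J\}\subset\mathcal B_t$ is decreasing. For $i<i'$ in $J$ the closure of $W_{i'}\cap Z_t$ in $Z_t$ is contained in $\overline{W_{i'}}\cap Z_t\subset W_i\cap Z_t$. So this is a regular filter base in $\mathcal B_t$, and its intersection is nonempty, a contradiction.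

*The numbers $l_i$ are bounded.* Discard finitely many $i$; then $t^\frown(l_i,e_i,m_i)\subseteq t_i$ for certain $l_i,e_i,m_i$ and all $i\in I$. Suppose $\{l_i:i\in I\}$ is unbounded. For $i\in I$, (3) and item 1 give $W_i\cap G_t\supset W_i\cap G_{t_i}\ne\emptyset$. Since $Z_t$ is dense in $G_t$, $W_i\cap Z_t\ne\emptyset$. Moreover $W_i\subset V_{t_i}\subset V_{t^\frown(l_i,e_i,m_i)}$, so $\operatorname{diam}_{\rho_t}(W_i\cap Z_t)\le2^{1-l_i}$ by item 3. Thus $(W_i\cap Z_t)_{i\in\omega}$ is a decreasing sequence of nonempty sets whose $\rho_t$-diameters tend to $0$. By completeness some $z\in Z_t$ lies in the closure of each $W_i\cap Z_t$. So $z\in\bigcap_i\overline{W_i}=\bigcap_iW_i$, a contradiction.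

*The numbers $m_i$ stabilize.* As $\{l_i\}$ is bounded, there is an infinite $I_1\subset I$ on which $(l_i,e_i)=(l,e)$ is constant. Let $i<i'$ in $I_1$. By (3) take $y\in W_{i'}\cap G_{t_{i'}}$. Then $y\in G_{t^\frown(l,e,m_{i'})}$, and $y\in W_{i'}\subset W_i\subset V_{t_i}\subset V_{t^\frown(l,e,m_i)}$. By item 5, $m_i<m_{i'}$ is impossible, so $m_{i'}\le m_i$. Hence $(m_i)_{i\in I_1}$ is non-increasing, and so eventually constant, with value $m$. Take $a=(l,e,m)$. This proves the Claim.

**Step 5: the branch gives a common point.** The purpose is to reach the contradiction. Iterating the Claim from $t=\emptyset$, $I=\omega$, we get an infinite branch $s$ of $T$ such that for each $n$ there are infinitely many $i$ with $s|n\subseteq t_i$. By item 6 there is $x_s\in\bigcap_nG_{s|n}$. We show $x_s\in\overline{W_i}$ for every $i$. Let $O\ni x_s$ be open. By Lemma 6, $G_{s|n}\subset O$ for some $n$. Take $i'\ge i$ with $s|n\subseteq t_{i'}$. By (3),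
$$\emptyset\ne W_{i'}\cap G_{t_{i'}}\subset W_i\cap G_{s|n}\subset W_i\cap O.$$
Hence $x_s\in\bigcap_i\overline{W_i}=\bigcap_iW_i$, contradicting $\bigcap_iW_i=\emptyset$. This proves (4) and Theorem A. $\square$

## 7. $G_\delta$-subsets are subcompact: proof of Theorem B

Let $X$ be subcompact and cosmic and let $Y$ be a $G_\delta$ in $X$, dense or not. Then $X$ is SC by Lemma 1(a), $Y$ is SC by Lemma 1(b), and $Y$ is cosmic by (P1). By Theorem A, $Y$ is subcompact. $\square$

So the answer to the Problem is yes.

## 8. Subcompact subspaces are $G_\delta$: proof of Theorem C

The second statement of Theorem C follows from the first (with $M=X$) and Theorem B. For the first, let $M$ be cosmic and let $Y\subset M$ be nonempty and subcompact. Then $Y$ is cosmic by (P1) and SC by Lemma 1(a). Take the tree of Proposition 5 for $Y$ in place of $X$, with the objects $E_{t,l}$, $P_{t,l}$, $V_{t^\frown(l,e,m)}$ of its construction. The last are defined for all $m$ whenever $P_{t,l}\cap N^e_{|t|}\ne\emptyset$, whether or not $t^\frown(l,e,m)\in T$. The plan is to thicken the whole tree into $M$ and to show that every point of $M\setminus Y$ falls out of the thickened tree at some node,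 through an $F_\sigma$. Closures are now in $M$.

**Step 1: thicken the building blocks.** The purpose is to have sets in $M$ with the right traces on $Y$. Choose open $\hat V_{t^\frown(l,e,m)}\subset M$ with trace $V_{t^\frown(l,e,m)}$ on $Y$. Put $\hat N_n^1=\overline{N_n}$ and $\hat N_n^0=M\setminus\overline{N_n}$. Since $N_n$ is closed in $Y$, their traces on $Y$ are $N_n^1$ and $N_n^0=Y\setminus N_n$.

**Step 2: thicken the sets $G_t$.** We define recursively, for $t\in T$, locally closed sets $\hat G_t\subset M$ with
$$\hat G_t\cap Y=G_t\qquad\text{and}\qquad G_t\text{ dense in }\hat G_t.\tag{5}$$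
Let $\hat G_\emptyset=\overline Y$. Given $\hat G_t$, the set $Z_t$ is dense in $G_t$, hence in $\hat G_t$. Lemma 4 applies to $(\hat G_t,Z_t,\rho_t)$; let $\hat E_{t,l}$ be its sets, $\hat E_{t,-1}=\emptyset$ and $\hat P_{t,l}=\hat E_{t,l}\setminus\hat E_{t,l-1}$. The sets $\hat P_{t,l}$ are locally closed in $M$ and partition $\hat G_t\setminus Z_t$. The neighborhoods in $G_t$ of a point $x\in G_t$ are the traces of its neighborhoods in $\hat G_t$, and a neighborhood and its trace on $G_t$ have the same intersection with $Z_t\subset G_t$. So the oscillation of $x$ is the same in $G_t$ and in $\hat G_t$, and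
$$\hat E_{t,l}\cap Y=E_{t,l},\qquad\hat P_{t,l}\cap Y=P_{t,l}.$$
For $n=|t|$ and $P_{t,l}\cap N_n^e\ne\emptyset$ let
$$Q_{t^\frown(l,e,m)}=\bigl(\hat P_{t,l}\cap\hat N_n^e\cap\hat V_{t^\frown(l,e,m)}\bigr)\setminus\bigcup_{j<m}\hat V_{t^\frown(l,e,j)}.\tag{6}$$
This set is locally closed, and by (2) its trace on $Y$ is $G_{t^\frown(l,e,m)}$ (which is empty if $t^\frown(l,e,m)\notin T$). For $t^\frown(l,e,m)\in T$ put
$$\hat G_{t^\frown(l,e,m)}=Q_{t^\frown(l,e,m)}\cap\overline{G_{t^\frown(l,e,m)}}.$$
It is locally closed, its trace on $Y$ is $G_{t^\frown(l,e,m)}$, and it lies between this set and its closure, so (5) holds. By (6), distinct labels give disjoint sets $Q_{t^\frown(l,e,m)}$, all contained in $\hat G_t\setminus Z_t$. So the children $\hat G_{t^\frown a}$ are pairwise disjoint subsets of $\hat G_t\setminus Z_t$.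

**Step 3: the points lost at $t$.** The purpose is to isolate, at each node, an $F_\sigma$ disjoint from $Y$. Let $L_t$ be the set of points of $\hat G_t\setminus Z_t$ that lie in no $\hat G_{t^\frown a}$, $t^\frown a\in T$.

First, $L_t\cap Y=\emptyset$, because $(\hat G_t\setminus Z_t)\cap Y=G_t\setminus Z_t=\bigcup_aG_{t^\frown a}$ by item 2, and $G_{t^\frown a}\subset\hat G_{t^\frown a}$.

Second, $L_t$ is an $F_\sigma$ in $M$. The set $\hat G_t\setminus Z_t$ is partitioned by the sets $\hat P_{t,l}\cap\hat N_n^e$. If $P_{t,l}\cap N_n^e=\emptyset$, there are no children with this $(l,e)$, and all of $\hat P_{t,l}\cap\hat N_n^e$ belongs to $L_t$. If $P_{t,l}\cap N_n^e\ne\emptyset$, a point of $\hat P_{t,l}\cap\hat N_n^e$ either lies in no $\hat V_{t^\frown(l,e,m)}$, or lies in exactly one $Q_{t^\frown(l,e,m)}$. In the latter case it belongs to $L_t$ if and only if it is not in $\overline{G_{t^\frown(l,e,m)}}$; this includes the labels outside $T$, for which $G_{t^\frown(l,e,m)}=\emptyset$. So the part of $L_t$ in $\hat P_{t,l}\cap\hat N_n^e$ is the union of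
$$(\hat P_{t,l}\cap\hat N_n^e)\setminus\bigcup_m\hat V_{t^\frown(l,e,m)}\qquad\text{and}\qquad Q_{t^\frown(l,e,m)}\setminus\overline{G_{t^\frown(l,e,m)}}\quad(m\in\omega).$$
All the sets named are locally closed, hence $F_\sigma$ in $M$ by (P3), and there are countably many of them.

**Step 4: every point of $M\setminus Y$ is lost.** The purpose is to prove
$$M\setminus Y=(M\setminus\overline Y)\cup\bigcup_{t\in T}L_t.\tag{7}$$
The inclusion "$\supset$" holds by Step 3. Conversely, suppose $p\in\overline Y\setminus Y$ lies in no $L_t$. Then $p\in\hat G_\emptyset$. If $p\in\hat G_t$, then $p\notin Z_t$, as $Z_t\subset Y$, and $p\notin L_t$, so $p$ lies in some $\hat G_{t^\frown a}$ with $t^\frown a\in T$. We obtain an infinite branch $s$ of $T$ with $p\in\bigcap_n\hat G_{s|n}$. By item 6 there is $x_s\in\bigcap_nG_{s|n}\subset Y$, so $p\ne x_s$. Take $O$ open in $M$ with $x_s\in O$ and $p\notin\overline O$, and $k$ with $x_s\in N_k\subset O\cap Y$. Since $x_s\in G_{s|(k+1)}\cap N_k$, item 4 shows that the entry $s(k)$ has $e=1$. So by (6), $p\in\hat G_{s|(k+1)}\subset\hat N_k^1=\overline{N_k}\subset\overline O$, a contradiction.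

**Step 5: conclusion.** This step counts. $T$ is countable, each $L_t$ is an $F_\sigma$, and the open set $M\setminus\overline Y$ is an $F_\sigma$. By (7), $M\setminus Y$ is an $F_\sigma$, so $Y$ is a $G_\delta$ in $M$. $\square$

Thus no $F_\sigma$ that is not a $G_\delta$ is subcompact in a cosmic space; an example is $\mathbb Q\subset\mathbb R$.

## 9. Domain representability, continuous images, open images

The first corollary concerns partially ordered sets. In a poset $D$ in which every directed subset has a supremum (a *dcpo*), write $a\ll b$ if for every directed $S$ with $b\le\sup S$ there is $s\in S$ with $a\le s$. Directly from the definition, $a\le b\ll c\le d$ implies $a\ll d$, and $a\ll b$ implies $a\le b$. The dcpo is *continuous* if for every $x$ the set $\{d:d\ll x\}$ is directed with supremum $x$. In a continuous dcpo the sets $\{y:d\ll y\}$ form a base of the Scott topology, and interpolation holds: if $a\ll c$, there is $b$ with $a\ll b\ll c$. These are textbook facts. A space is *domain representable* if it is homeomorphic to the space $\max D$ of maximal elements of a continuous dcpo $D$, with the subspace topology from the Scott topology.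

For example, let $D$ be the set of finite and infinite binary sequences ordered by extension. Directed sets are chains, with the union as supremum, and $u\ll v$ if and only if $u$ is finite and $u\subseteq v$. Then $\max D=2^\omega$ and $\{y\in\max D:u\ll y\}=[u]$ for finite $u$.

**Corollary 1.** For a cosmic space $X$ the following are equivalent: (a) $X$ is subcompact; (b) $X$ is domain representable; (c) $X$ is SC; (d) every $G_\delta$-subspace of $X$ (in particular every closed subspace) is subcompact.

*Proof.* (a) $\Leftrightarrow$ (c) is Theorem A. (a) $\Rightarrow$ (d) is Theorem B; closed subspaces are $G_\delta$ by (P3). (d) $\Rightarrow$ (a) holds since $X$ is a $G_\delta$ in itself. (a) $\Rightarrow$ (b) is a theorem of Bennett and Lutzer (*Domain representable spaces*, Fund. Math. 189 (2006)).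

(b) $\Rightarrow$ (c). Let $X=\max D$. II keeps $V_n=\{y\in X:d_n\ll y\}$ for suitable $d_n\in D$. Given $(x_n,U_n)$, choose $a\ll x_n$ with $\{y\in X:a\ll y\}\subset U_n$. Since $\{d:d\ll x_n\}$ is directed, there is $b\ll x_n$ above $a$ and, if $n\ge1$, above $d_{n-1}$; here $d_{n-1}\ll x_n$ because $x_n\in V_{n-1}$. By interpolation take $d_n$ with $b\ll d_n\ll x_n$. Then $x_n\in V_n$. If $y\in V_n$, then $a\le d_n\ll y$, so $a\ll y$; hence $V_n\subset U_n$. Also $d_{n-1}\le b\ll d_n$ gives $d_{n-1}\ll d_n$ for $n\ge1$. So $(d_n)$ is increasing; by Zorn's lemma there is a maximal $y\ge\sup_nd_n$. For all $n$, $d_n\ll d_{n+1}\le y$, so $y\in V_n$. Thus II wins. $\square$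

**Corollary 2.** Every subcompact cosmic space is a continuous image of a Polish space.

*Proof.* Take the tree of Proposition 5 for the space $X$. Let $[T]$ be the set of infinite branches of $T$; it is a closed subset of $(\omega\times\{0,1\}\times\omega)^\omega$, where $\omega\times\{0,1\}\times\omega$ is discrete, so it is Polish (possibly empty). As in Step 2 of Section 6, item 2 gives $X=\bigcup_tZ_t\cup\{x_s:s\in[T]\}$. The map $s\mapsto x_s$ is continuous: if $x_s\in O$ with $O$ open, then $G_{s|n}\subset O$ for some $n$ by Lemma 6, and $x_{s'}\in G_{s|n}$ whenever $s'|n=s|n$. So $X$ is a continuous image of the countable topological sum of the Polish spaces $[T]$ and $Z_t$, $t\in T$. $\square$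

**Corollary 3.** If $f:X\to Y$ is a continuous open surjection, $X$ is subcompact and cosmic, and $Y$ is Tychonoff, then $Y$ is subcompact.

*Proof.* $Y$ is cosmic: if $y\in U$ with $U$ open, pick $x\in f^{-1}(y)$ and a network member $N$ with $x\in N\subset f^{-1}(U)$; then $y\in f(N)\subset U$. By Lemma 1(a), II has a winning strategy in $X$. To show that $Y$ is SC, II keeps an auxiliary play in $X$ with answers $V_n^X$ and plays $V_n=f(V_n^X)$, with $V_{-1}^X=X$. When I plays $(y_n,U_n)$, II picks $x_n\in f^{-1}(y_n)\cap V_{n-1}^X$; for $n\ge1$ this is possible because $y_n\in U_n\subset V_{n-1}=f(V_{n-1}^X)$. Let $V_n^X$ be the answer of the winning strategy in $X$ to $(x_n,f^{-1}(U_n)\cap V_{n-1}^X)$. Then $V_n=f(V_n^X)$ is open because $f$ is open, and $y_n\in V_n\subset U_n$. There is $x\in\bigcap_nV_n^X$, and $f(x)\in\bigcap_nV_n$. So $Y$ is SC and cosmic, and Theorem A applies. $\square$
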